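\title{Countable structures presented by automata on infinite trees}

\begin{abstract}
We prove that every countable structure with a presentation, not necessarily injective, by automata on infinite trees also has a presentation by automata on finite trees. The main step concerns an equivalence relation on infinite trees recognized by a tree automaton: if it has fewer than $2^{\aleph_0}$ classes, then there is a finite set $F$ of regular trees such that every class contains a tree obtained by attaching members of $F$ to a finite tree. It follows that a structure presented over infinite trees is countable or has size $2^{\aleph_0}$, that it is decidable which case occurs, and that in the countable case a presentation over finite trees can be computed.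
\end{abstract}

\section{Introduction}\label{sec:intro}

An automatic presentation describes a structure by finite automata. Elements are coded by words or by trees, and automata decide which objects are codes, which codes denote the same element, and which tuples of codes belong to the relations. Finite codes can only describe countable structures, while infinite codes can describe structures of size $2^{\aleph_0}$. This paper asks whether infinite trees are of any use as codes when the structure happens to be countable.

\subsection*{Presentations}
Fix a finite relational signature $R_1,\dots,R_m$ with arities $n_1,\dots,n_m$, and let $\Sigma$ be a finite alphabet. A \emph{finite $\Sigma$-labeled tree} is a pair $(D,\lambda)$ where $D\subseteq\{0,1\}^*$ is finite, nonempty and prefix-closed and $\lambda\colon D\to\Sigma$. An \emph{infinite $\Sigma$-labeled tree} is a map $\{0,1\}^*\to\Sigma$. To read several trees at once, an automaton reads their \emph{convolution} $t_1\otimes\dots\otimes t_k$. Its domain is the union of the domains, and its label at $u$ is $(a_1,\dots,a_k)$, where $a_j$ is the label of $t_j$ at $u$, or a fresh blank symbol if $u$ is not in the domain of $t_j$. For infinite trees no blanks occur. A relation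 on trees is \emph{recognized} by an automaton if the set of convolutions of its tuples is.

A \emph{finite-tree-automatic presentation} consists of an alphabet $\Sigma$ and of automata on finite trees recognizing a set $L$ of finite $\Sigma$-labeled trees, an equivalence relation $\approx$ on $L$, and relations $R_i^L\subseteq L^{n_i}$ for which $\approx$ is a congruence: membership of a tuple in $R_i^L$ depends only on the $\approx$-classes of its entries. It \emph{presents} a structure $\mathfrak A$ if $\mathfrak A\cong(L,R_1^L,\dots,R_m^L)/{\approx}$, and it is \emph{injective} if $\approx$ is equality. An \emph{infinite-tree-automatic presentation} is defined in the same way, except that $L$ consists of infinite trees and the automata are Rabin or Muller automata on infinite trees. Let $T$-$\mathrm{AutStr}$ and $\omega T$-$\mathrm{AutStr}$ be the classes of structures, of any finite relational signature, that have a presentation of the first and of the second kind; injectivity is not required. The classes $S$-$\mathrm{AutStr}$ and $\omega S$-$\mathrm{AutStr}$ are defined analogously, with finite words and finite automata, and with $\omega$-words and B\"uchi automata; tuples are read synchronously, with padding for finite words.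

The following facts are known.
\begin{itemize}
\item[(K1)] $T$-$\mathrm{AutStr}\subseteq\omega T$-$\mathrm{AutStr}$.
\item[(K2)] The countable structures in $\omega S$-$\mathrm{AutStr}$ are precisely those in $S$-$\mathrm{AutStr}$.
\item[(K3)] Given a presentation over $\omega$-words, not necessarily injective, of a structure $\mathfrak A$, it is decidable whether $\mathfrak A$ is countable. If it is, a presentation of $\mathfrak A$ over finite words can be constructed.
\end{itemize}
The inclusion (K1) is strict for reasons of cardinality. An infinite tree over $\{0,1\}$ is a set of nodes, and an automaton checks inclusion of two such sets node by node, so the power set of $\{0,1\}^*$ ordered by inclusion lies in $\omega T$-$\mathrm{AutStr}$; it is uncountable. The question, which comes from the survey \cite{survey}, is whether cardinality is the only obstruction: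
\begin{quote}
\emph{Is every countable structure in $\omega T$-$\mathrm{AutStr}$ in $T$-$\mathrm{AutStr}$?}
\end{quote}
Fact (K2) suggests the answer yes, and this is correct.

\begin{theorem}\label{thm:main}
Every countable structure in $\omega T$-$\mathrm{AutStr}$ is in $T$-$\mathrm{AutStr}$.
\end{theorem}

Together with (K1), this says that $T$-$\mathrm{AutStr}$ consists exactly of the countable members of $\omega T$-$\mathrm{AutStr}$.

\subsection*{Representatives}
The difficulty lies in $\approx$. There may be countably many classes, each of them uncountable, and we must find in every class a tree with a finite description that an automaton can use. A tree is \emph{regular} if it has finitely many distinct subtrees, and every nonempty language recognized by an automaton contains a regular tree. This does not apply directly, because the class of a tree $t$ is recognized only with $t$ as a parameter. Even a regular tree in each class would not be enough: an automaton on finite trees can hold in its state one of finitely many regular trees fixed in advance, but not an arbitrary one. This leads to the following notion.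

Let $\mathcal T$ be the set of all infinite $\Sigma$-labeled trees, and let $t|_u$ be the subtree of $t$ at the node $u$. A \emph{maximal antichain} is a set $U\subseteq\{0,1\}^*$ of pairwise prefix-incomparable nodes such that every node is comparable with a member of $U$. For a finite subtree-closed set $F$ of regular trees, let $\mathrm{Fin}(F)$ be the set of trees $t$ for which there is a finite maximal antichain $U$ with $t|_u\in F$ for all $u\in U$. Such a tree is arbitrary on a finite initial part and continues by members of $F$.

\begin{theorem}\label{thm:rep}
Let $E$ be an equivalence relation on $\mathcal T$ recognized by a tree automaton. If $E$ has fewer than $2^{\aleph_0}$ classes, then there is a finite subtree-closed set $F$ of regular trees such that every tree is $E$-equivalent to a tree in $\mathrm{Fin}(F)$.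
\end{theorem}

Theorem~\ref{thm:main} follows by coding the trees of $\mathrm{Fin}(F)$ by finite trees. The proof also gives a dichotomy and an algorithm.

\begin{theorem}\label{thm:eff}
For an infinite-tree-automatic presentation with domain $L$ and equivalence $\approx$, the following are equivalent:
\begin{itemize}
\item[(i)] $L/{\approx}$ is countable;
\item[(ii)] $|L/{\approx}|<2^{\aleph_0}$;
\item[(iii)] there is a finite subtree-closed set $F$ of regular trees such that every $\approx$-class meets $\mathrm{Fin}(F)$.
\end{itemize}
Hence every structure in $\omega T$-$\mathrm{AutStr}$ is countable or of size $2^{\aleph_0}$, and if it is countable, every $\approx$-class contains a regular tree and is a regular language. It is decidable from the presentation whether the structure is countable, and if so a finite-tree-automatic presentation can be computed.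
\end{theorem}

\subsection*{Plan of the proof}
Section~\ref{sec:coding} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:rep}. The latter is proved by contraposition. If no $F$ works, a greedy construction yields infinitely many periodic trees $C_i^\omega$ that are pairwise inequivalent, although the automaton cannot tell their periods $C_i$ apart when it compares a period with itself (Sections~\ref{sec:types} and~\ref{sec:frames}). The periods can be concatenated in arbitrary order, and we show that $2^{\aleph_0}$ classes arise in this way. If two periods repeat along the same branch, a short algebraic argument suffices (Section~\ref{sec:aligned}). Otherwise the branches diverge, which has no counterpart for words, and we use Baire category (Section~\ref{sec:divergent}). Section~\ref{sec:eff} proves Theorem~\ref{thm:eff}.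

\section{Automata, regular trees and category}\label{sec:prelim}

Throughout, $\Sigma$ is nonempty, \emph{tree} means infinite tree unless said otherwise, and a \emph{branch} is an element of $\{0,1\}^\omega$, thought of as the sequence of its finite prefixes. Every word is a prefix of itself and extends itself.

\subsection*{Automata}
An automaton on finite $\Gamma$-labeled trees has a finite set $Q$ of states, a set of initial states, and a set of transitions in $Q\times\Gamma\times(Q\cup\{\bot\})^2$. It accepts a finite tree if the nodes can be labeled by states so that the root has an initial state and, at each node, the state, the label and the states of the two children form a transition, where $\bot$ stands for a missing child.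

A \emph{parity automaton} on infinite $\Gamma$-labeled trees has a finite set $Q$ of states, an initial state $q_0$, transitions $\Delta\subseteq Q\times\Gamma\times Q\times Q$, and a priority in $\mathbb N$ for each state. A \emph{run} on $t$ from $q$ is a map $\rho\colon\{0,1\}^*\to Q$ with $\rho(\varepsilon)=q$ and $(\rho(u),t(u),\rho(u0),\rho(u1))\in\Delta$ for all $u$. A branch is \emph{accepting} if the largest priority occurring infinitely often along it is even, and the run is accepting if all branches are. Whether a branch is accepting depends only on a tail of it. Hence the part of an accepting run below a node $u$ is an accepting run on $t|_u$ from $\rho(u)$, and it may be exchanged for any other such run. We refer to this as \emph{cutting and gluing}. We use the following standard facts.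
\begin{itemize}
\item[(A1)] Rabin, Muller and parity automata can be converted into one another. The languages and relations that they recognize are called \emph{regular}.
\item[(A2)] Regular languages of trees are effectively closed under Boolean operations and projection, and under adding a component that the automaton ignores.
\item[(A3)] Emptiness is decidable, and a nonempty regular language contains a regular tree, which can be computed (Rabin).
\item[(A4)] The \emph{$\omega$-regular} languages, those recognized by B\"uchi automata on $\omega$-words over a finite alphabet $J$, are effectively closed under Boolean operations, are Borel subsets of $J^\omega$, and contain an ultimately periodic word $uv^\omega$ if nonempty (B\"uchi).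
\end{itemize}
A nondeterministic word automaton with priorities on transitions and the parity condition recognizes an $\omega$-regular language: a B\"uchi automaton guesses an even $c$ and a position after which no priority exceeds $c$, and checks that $c$ recurs.

\subsection*{Regular trees}
A finite subtree-closed set $F$ of regular trees is given by finite data, namely the root label of each $f\in F$ and the maps $f\mapsto f|_0$ and $f\mapsto f|_1$. The parity automaton with state set $F$, all priorities $0$, and transitions $(f,f(\varepsilon),f|_0,f|_1)$ accepts from $f$ exactly the tree $f$. So $\{f\}$ is a regular language for every regular tree $f$, and by (A2) and (A3) it is decidable whether a given automaton accepts $f$ from a given state. A convolution of regular trees is regular.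

Call a finite nonempty prefix-closed set $D\subseteq\{0,1\}^*$ \emph{full} if every node of $D$ has $0$ or $2$ children in $D$.

\begin{lemma}\label{lem:antichain}
The finite maximal antichains are exactly the sets of leaves of full sets.
\end{lemma}

\begin{proof}
Let $D$ be full and $v$ a node. If $v\in D$, then $v$ is a prefix of a leaf. If not, the longest prefix of $v$ in $D$ lacks a child in $D$, so it is a leaf. Thus the leaves form a maximal antichain. Conversely, let $U$ be a finite maximal antichain and $D$ the set of prefixes of members of $U$. Let $v$ be a proper prefix of $u\in U$ and $d\in\{0,1\}$. Then $vd$ is comparable with some $u'\in U$. The node $u'$ is not a prefix of $v$, since it would then be a proper prefix of $u$. So $vd$ is a prefix of $u'$ and lies in $D$. Hence the nodes of $D\setminus U$ have two children in $D$, and the nodes of $U$ have none.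
\end{proof}

\begin{lemma}\label{lem:fin}
The language $\mathrm{Fin}(F)$ is regular, and an automaton for it can be computed from $F$. It is countable and consists of regular trees.
\end{lemma}

\begin{proof}
Add to the automaton with state set $F$ an initial state $\ast$ of priority $1$ and the transitions $(\ast,a,\ast,\ast)$ for $a\in\Sigma$ and $(\ast,f(\varepsilon),f|_0,f|_1)$ for $f\in F$; here we use that $F$ is subtree-closed. In an accepting run on $t$ no branch stays in $\ast$, so by K\"onig's lemma the set $D$ of nodes with state $\ast$ is finite. It is full, and $t|_u\in F$ at each leaf $u$ of $D$. So $t\in\mathrm{Fin}(F)$ by Lemma~\ref{lem:antichain}. Conversely, if $U$ witnesses $t\in\mathrm{Fin}(F)$, assign $\ast$ to the prefixes of members of $U$ and $t|_v\in F$ to every other node $v$. A tree in $\mathrm{Fin}(F)$ is determined by finitely many labels and finitely many members of $F$, and all but finitely many nodes carry a subtree in $F$.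
\end{proof}

\subsection*{Category}
For a finite set $J$ with $|J|\ge2$, the space $J^\omega$ with the product topology is a nonempty perfect Polish space, and the cylinders $vJ^\omega$ $(v\in J^*)$ form a basis. A set is \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager. By the Baire category theorem, comeager subsets of $J^\omega$ are dense and any two of them intersect. A set has the \emph{Baire property} if it differs from an open set by a meager set. Borel sets have the Baire property, so a non-meager Borel subset of $J^\omega$ is comeager in some cylinder. We need two theorems \cite[8.41 and 19.1]{Kechris}.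
\begin{itemize}
\item \emph{Kuratowski--Ulam.} A subset of a product of two second countable Baire spaces that has the Baire property and all of whose sections are meager is meager.
\item \emph{Mycielski.} If $R$ is a meager binary relation on a nonempty perfect Polish space, there is a Cantor set whose distinct points are pairwise not $R$-related.
\end{itemize}
Together they show that a Borel equivalence relation on $J^\omega$ all of whose classes are meager has $2^{\aleph_0}$ classes.

\section{Three relations on sets of nodes}\label{sec:examples}

Let $\Sigma=\{0,1\}$ and identify a tree with the set of its nodes labeled $1$. Let $\mathbf 0$ and $\mathbf 1$ be the constant trees. Then $\mathrm{Fin}(\{\mathbf 0\})$ is the set of finite sets of nodes, which is therefore a regular language. Consider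
\begin{align*}
s\,E_{=}\,t&\iff s=t\text{, or both $s$ and $t$ are infinite};\\
s\,E_{\infty}\,t&\iff\text{both are finite or both are infinite};\\
s\,E_{\mathrm{fin}}\,t&\iff\text{$s$ and $t$ differ at finitely many nodes}.
\end{align*}
The first two relations are regular by (A2), and an automaton for the third is given in Example~\ref{ex:types}. The relation $E_=$ has countably many classes, one of which is uncountable, and $E_\infty$ has two classes. For both, $F=\{\mathbf 0,\mathbf 1\}$ is as in Theorem~\ref{thm:rep}, because $\mathrm{Fin}(F)$ contains all finite sets and the infinite set $\mathbf 1$. The classes of $E_{\mathrm{fin}}$ are countable, so no countable set meets them all and no $F$ exists.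

The mechanism behind Theorem~\ref{thm:rep} is visible on the leftmost branch. For $X=X_0X_1\cdots\in\{1,2\}^\omega$ let $t_X$ be the set of nodes $0^k$ with $X_k=2$. Call a pair $(X,Y)$ of such words \emph{mixed} if $X_k\le Y_k$ for all $k$, with $X_k=Y_k$ for infinitely many $k$ and $X_k<Y_k$ for infinitely many $k$. Mixed pairs occur in two ways.
\begin{itemize}
\item[(M1)] The pairs $(1^\omega,(21)^\omega)$ and $((21)^\omega,2^\omega)$ are mixed, and they connect $1^\omega$ to $2^\omega$.
\item[(M2)] Enumerate $\mathbb Q=\{r_0,r_1,\dots\}$, and for $\alpha\in\mathbb R$ let $X^\alpha_k=2$ if $r_k<\alpha$ and $X^\alpha_k=1$ otherwise. For $\alpha<\beta$ the pair $(X^\alpha,X^\beta)$ is mixed, since infinitely many rationals lie in $[\alpha,\beta)$ and infinitely many lie outside.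
\end{itemize}
Suppose that an equivalence relation $E$ treats all mixed pairs alike: either $t_X\,E\,t_Y$ for all mixed pairs or for none. In the first case $t_{1^\omega}\,E\,t_{2^\omega}$ by (M1) and transitivity. In the second case $E$ has $2^{\aleph_0}$ classes by (M2). So a single inequivalence, between $t_{1^\omega}$ and $t_{2^\omega}$, forces $2^{\aleph_0}$ classes. This is what happens for $E_{\mathrm{fin}}$, where no mixed pair is equivalent.

For $E_\infty$ the trees $t_{1^\omega}$ and $t_{2^\omega}$ are also inequivalent, but the first pair in (M1) is inequivalent and the second is equivalent. Along the branch, an automaton reading the first pair sees the letter pairs $(1,2),(1,1)$ in alternation, and on the second pair it sees $(2,2),(1,2)$ in alternation. An automaton for $E_\infty$ must therefore react differently to $(1,1)$ and to $(2,2)$. The general proof produces, by the pigeonhole principle, pieces of trees on whose diagonal pairs the automaton reacts identically.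

\section{Coding by finite trees}\label{sec:coding}

Let $F$ be a finite subtree-closed set of regular trees, and use its elements as letters disjoint from $\Sigma$. A \emph{code} is a finite tree with full domain whose inner nodes are labeled in $\Sigma$ and whose leaves are labeled in $F$. Let $\mathrm{dec}(c)$ be the infinite tree obtained by substituting at each leaf of $c$ the tree named by its label. By Lemma~\ref{lem:antichain}, $\mathrm{dec}$ maps the set of codes onto $\mathrm{Fin}(F)$.

\begin{lemma}\label{lem:coding}
Let $R$ be a $k$-ary relation on $\mathcal T$ recognized by a parity automaton $\mathcal B$. Then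
\[R_{\mathrm{fin}}=\{(c_1,\dots,c_k):\ c_1,\dots,c_k\text{ are codes and }(\mathrm{dec}(c_1),\dots,\mathrm{dec}(c_k))\in R\}\]
is recognized by an automaton on finite trees, which can be computed from $\mathcal B$ and $F$.
\end{lemma}

\begin{proof}
Being a convolution of $k$ codes is a local condition. No component of the root label is blank; no label is blank in all components; if the $j$th component of a label is in $\Sigma$, the node has two children whose $j$th components are not blank; otherwise the $j$th components of its children, if any, are blank; and every node has $0$ or $2$ children. An automaton that records the current label in its state checks this. So assume that the input is $c_1\otimes\dots\otimes c_k$, where $c_j$ is a code with domain $D_j$. Put $D=\bigcup_jD_j$, $t_j=\mathrm{dec}(c_j)$ and $t=t_1\otimes\dots\otimes t_k$.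

The automaton guesses a run of $\mathcal B$ on $t$ restricted to $D$. The obstacle is that where $c_j$ has ended and another code has not, the label of $t_j$ is not part of the input. Say that $j$ is \emph{finished} at $u\in D$ if $u$ is not an inner node of $D_j$; this is read off the label at $u$. In that case $u$ extends a leaf of $D_j$, so $t_j|_u\in F$ because $F$ is subtree-closed, and $t_j|_u$ can be stored in the state. The state at $u$ is a pair $(q_u,g_u)$, where $q_u$ is a state of $\mathcal B$ and $g_u$ maps the indices finished at $u$ to $F$. The following conditions are imposed.
\begin{itemize}
\item[(1)] $q_\varepsilon$ is the initial state of $\mathcal B$.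
\item[(2)] If $u$ is a leaf of $D_j$, then $g_u(j)$ is the label of $c_j$ at $u$. If $j$ is finished at $u$ and $ud\in D$, then $g_{ud}(j)=g_u(j)|_d$.
\item[(3)] If $u$ is an inner node of $D$, then $(q_u,(a_1,\dots,a_k),q_{u0},q_{u1})$ is a transition of $\mathcal B$, where $a_j$ is the root label of $g_u(j)$ if $j$ is finished at $u$, and the label of $c_j$ at $u$ otherwise.
\item[(4)] If $u$ is a leaf of $D$, so that all $j$ are finished, then $\mathcal B$ accepts $g_u(1)\otimes\dots\otimes g_u(k)$ from $q_u$.
\end{itemize}
Condition (4) refers to a finite, computable table. If $u\in D\setminus D_j$, then $j$ is finished at the parent of $u$, so by induction on $|u|$ condition (2) holds exactly when $g_u(j)=t_j|_u$ for all $u$ and all finished $j$. Then $(a_1,\dots,a_k)=t(u)$ in (3), and the tree in (4) is $t|_u$. An accepting run of $\mathcal B$ on $t$, cut at the leaves of $D$, satisfies (1)--(4). Conversely, states satisfying (1)--(4) extend to an accepting run on $t$ by gluing accepting runs at the leaves of $D$, since every branch passes through such a leaf.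
\end{proof}

Let $(L,\approx,R_1^L,\dots,R_m^L)$ be an infinite-tree-automatic presentation. Theorem~\ref{thm:rep} speaks about relations on all of $\mathcal T$, so we put
\begin{equation}\label{eq:E}
s\,E\,t\iff(s,t\in L\text{ and }s\approx t)\ \text{ or }\ s,t\notin L .
\end{equation}
This is an equivalence relation on $\mathcal T$, effectively regular by (A2), and it has at most one class more than $\approx$.

\begin{lemma}\label{lem:transfer}
If every $\approx$-class meets $\mathrm{Fin}(F)$, then the presented structure has a finite-tree-automatic presentation, computable from the given one and $F$.
\end{lemma}

\begin{proof}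
Apply Lemma~\ref{lem:coding} to $L$, $\approx$ and the $R_i^L$. The relations $\approx_{\mathrm{fin}}$ and $R_{i,\mathrm{fin}}$ on $L_{\mathrm{fin}}$ are the preimages of $\approx$ and $R_i^L$ under $\mathrm{dec}$, so $\approx_{\mathrm{fin}}$ is an equivalence relation and a congruence. The map sending the class of $c$ to the class of $\mathrm{dec}(c)$ is well defined and injective, and it preserves and reflects the relations. It is onto $L/{\approx}$ because $\mathrm{dec}$ maps $L_{\mathrm{fin}}$ onto $L\cap\mathrm{Fin}(F)$, which meets every class.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:rep}]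
If the presented structure is countable, the relation $E$ of \eqref{eq:E} has countably many classes. Take $F$ from Theorem~\ref{thm:rep}. Every $t\in L$ is $E$-equivalent to some $s\in\mathrm{Fin}(F)$, and then $s\in L$ and $s\approx t$. Apply Lemma~\ref{lem:transfer}.
\end{proof}

\section{Types of pairs of trees}\label{sec:types}

From here to the end of Section~\ref{sec:divergent}, $E$ is a regular equivalence relation on $\mathcal T$, and $\mathcal A$ is a parity automaton over $\Sigma\times\Sigma$ recognizing it, with state set $Q$ and initial state $q_0$. Let $\mathrm{Pr}\subseteq\mathbb N$ be finite and contain $0$ and all priorities. We record in finite objects what $\mathcal A$ can do on a pair of trees and on a pair of trees with a hole.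

\subsection*{Contexts}
A \emph{context} $C$ with \emph{hole} $w\in\{0,1\}^*$ is a $\Sigma$-labeling of the nodes that do not extend $w$. The tree $C[t]$ is obtained by placing $t$ at $w$. If $D$ is a context with hole $w'$, then $CD$ is obtained by placing $D$ at $w$; its hole is $ww'$. If $C_0,C_1,\dots$ have nonempty holes, every node is labeled in $C_0\cdots C_k$ for large $k$, and $C_0C_1C_2\cdots$ denotes the limit tree; we put $C^\omega=CCC\cdots$. For a tree $t$ and a node $u$, let $t^u$ be the context obtained by deleting $t|_u$, so that $t=t^u[t|_u]$. For a node $v$ incomparable with the hole of $C$, the subtree $C|_v$ is a tree. The context $C$ is \emph{regular} if all these trees are regular. A regular context is given by finite data, namely the hole $w$, the labels at its proper prefixes, and the $|w|$ regular trees hanging off the path to $w$. Products of regular contexts are regular, and so is $t^u$ for regular $t$.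

\subsection*{Types}
For trees $s,t$ let
\[\mathrm{tp}(s,t)=\{q\in Q:\mathcal A\text{ accepts }s\otimes t\text{ from }q\},\]
so that $s\,E\,t$ if and only if $q_0\in\mathrm{tp}(s,t)$. Let $C,C'$ be contexts \emph{with the same hole} $w$. A \emph{partial run} on $(C,C')$ assigns states to $w$ and to the nodes not extending $w$, obeys the transitions at the nodes not extending $w$, and is accepting on every branch that avoids $w$. Let $\tau(C,C')$ be the set of triples $(q,c,q')\in Q\times\mathrm{Pr}\times Q$ for which there is a partial run with state $q$ at the root and $q'$ at $w$ such that $c$ is the largest priority at a proper prefix of $w$ (and $c=0$ if $w=\varepsilon$). The priority $c$ is recorded because infinitely many contexts will be concatenated, and the branch through all their holes must be accepting too.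

For regular arguments, $\mathrm{tp}$ is computable by Section~\ref{sec:prelim}. So is $\tau$: a triple is in $\tau(C,C')$ if and only if states can be assigned to the prefixes of $w$ and their siblings, obeying the transitions and giving the right $c$, so that the state at each sibling $v$ lies in $\mathrm{tp}(C|_v,C'|_v)$.

Let $S$ be the power set of $Q\times\mathrm{Pr}\times Q$. It is a finite monoid under
\[ss'=\{(q,\max(c,c'),q''):\ (q,c,q')\in s\text{ and }(q',c',q'')\in s'\text{ for some }q'\},\]
with identity $\{(q,0,q):q\in Q\}$. It acts on subsets $P\subseteq Q$ by $s\cdot P=\{q:(q,c,q')\in s\text{ for some }c\text{ and some }q'\in P\}$, and $(ss')\cdot P=s\cdot(s'\cdot P)$. With $N=|S|!$, the power $s^N$ is idempotent for every $s\in S$: two of $s,s^2,\dots,s^{|S|+1}$ coincide, say $s^a=s^{a+d}$ with $1\le a,d\le|S|$, and $N\ge a$ is a multiple of $d$, so $s^{2N}=s^N$. For $s_0,s_1,\ldots\in S$ define the infinite product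
\[\pi(s_0,s_1,\dots)=\bigl\{p_0:\ \text{there are }(p_k,c_k,p_{k+1})\in s_k\ (k\ge0)\text{ with }\limsup\nolimits_kc_k\text{ even}\bigr\}.\]
Then $\pi(s_0,s_1,\dots)=s_0\cdot\pi(s_1,s_2,\dots)$. Moreover, $\pi$ is unchanged when consecutive factors are grouped into finite products, because the triples in a product are exactly the composites of triples in the factors, and the maxima of the $c_k$ over consecutive finite blocks have the same $\limsup$ as the $c_k$.

\begin{lemma}\label{lem:types}
Below, a context and its primed version have the same hole.
\begin{itemize}
\item[(T1)] $\mathrm{tp}(C[s],C'[t])=\tau(C,C')\cdot\mathrm{tp}(s,t)$.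
\item[(T2)] $\tau(CD,C'D')=\tau(C,C')\,\tau(D,D')$.
\item[(T3)] If all holes are nonempty, then
\[\mathrm{tp}(C_0C_1\cdots,C_0'C_1'\cdots)=\pi(\tau(C_0,C_0'),\tau(C_1,C_1'),\dots).\]
\item[(T4)] Let $v$ be incomparable with the hole of $C$. If the pair $(C|_v,C'|_v)$ is replaced by a pair of trees with the same $\mathrm{tp}$, then $\tau(C,C')$ does not change.
\end{itemize}
\end{lemma}

\begin{proof}
(T1) An accepting run on $C[s]\otimes C'[t]$, cut at the hole $w$ of $C$, consists of a partial run on $(C,C')$ and an accepting run on $s\otimes t$ from the state at $w$; any two such pieces with the same state at $w$ can be glued.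

(T2) Cut and glue at $w$ in the same way. If $w'$ is the hole of $D$, the proper prefixes of $ww'$ are the proper prefixes of $w$ and the words $wx$ with $x$ a proper prefix of $w'$, so the largest priorities combine by $\max$.

(T3) Let $w_k$ be the hole of $C_k$. Let $p_k$ be the state of a run at $w_0\cdots w_{k-1}$, and let $c_k$ be the largest priority at the nodes $w_0\cdots w_{k-1}x$ with $x$ a proper prefix of $w_k$. These nonempty blocks partition the branch $w_0w_1\cdots$, so it is accepting if and only if $\limsup_kc_k$ is even. Every other branch extends $w_0\cdots w_{k-1}$ but not $w_0\cdots w_k$ for a unique $k$, so up to a finite initial part it is a branch of the $k$th pair of contexts avoiding the hole. Thus accepting runs correspond to sequences of partial runs on the pairs $(C_k,C_k')$ with matching states and $\limsup_kc_k$ even.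

(T4) Below $v$, a partial run is an accepting run on $C|_v\otimes C'|_v$ from some state $q$. Exchange it for an accepting run from $q$ on the new pair. The states on the path to the hole are unchanged. This gives one inclusion, and the other follows by exchanging the roles of the two pairs.
\end{proof}

The \emph{diagonal types} are $\delta(t)=\mathrm{tp}(t,t)$ for a tree $t$ and $\delta(C)=\tau(C,C)$ for a context $C$. By (T2), $\delta(CD)=\delta(C)\delta(D)$.

\begin{example}\label{ex:types}
Take states $\ast$ (initial, priority $1$) and $\mathsf d$ (priority $0$), and transitions $(\ast,(a,a'),\ast,\ast)$, $(\ast,(a,a'),\mathsf d,\mathsf d)$, $(\mathsf d,(a,a),\mathsf d,\mathsf d)$ for $a,a'\in\{0,1\}$. From $\mathsf d$ exactly the pairs $(t,t)$ are accepted. In an accepting run from $\ast$, finitely many nodes have state $\ast$ by K\"onig's lemma, and the trees agree at all others; conversely, if they differ only at nodes of length at most $n$, assign $\ast$ to all nodes of length at most $n$. So the automaton recognizes $E_{\mathrm{fin}}$. Let $C_1,C_2$ have hole $0$, the tree $\mathbf 0$ at the node $1$, and root labels $0$ and $1$ respectively. Then $t_X=C_{X_0}C_{X_1}\cdots$. Both states accept $\mathbf 0\otimes\mathbf 0$,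 so
\begin{align*}
e&=\delta(C_1)=\delta(C_2)=\{(\ast,1,\ast),(\ast,1,\mathsf d),(\mathsf d,0,\mathsf d)\},\\
\sigma&=\tau(C_1,C_2)=\{(\ast,1,\ast),(\ast,1,\mathsf d)\}.
\end{align*}
Composing triples gives $e^2=e$ and $\sigma^2=\sigma$. All triples in $\sigma$ have priority $1$, so $\pi(s_0,s_1,\dots)=\emptyset$ whenever $\sigma$ occurs infinitely often. By (T3), $\mathrm{tp}(t_X,t_Y)=\emptyset$ for all mixed pairs, as found in Section~\ref{sec:examples}.
\end{example}

\subsection*{Replacing subtrees}
To show that $t$ is equivalent to a tree in $\mathrm{Fin}(F)$, one would replace subtrees of $t$ along an antichain by members of $F$, one after the other. The difficulty is that each replacement changes the context in which the later ones take place. For $E_\infty$, $t=\mathbf 1$ and $F=\{\mathbf 0\}$, either of $t|_0$ and $t|_1$ can be replaced by $\mathbf 0$ without changing the class of $t$, but not both, and indeed $t$ is equivalent to no tree in $\mathrm{Fin}(F)$. The remedy is to allow only replacements that preserve the diagonal type. For $b=\delta(B)$ with $B$ a context, define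
\[s\sim_bt\iff\delta(s)=\delta(t)\ \text{ and }\ q_0\in b\cdot\mathrm{tp}(s,t).\]
The definition involves only $b$. By (T1) it says that $\delta(s)=\delta(t)$ and $B[s]\,E\,B[t]$, so $\sim_b$ is an equivalence relation.

\begin{lemma}\label{lem:replace}
Let $F$ be a finite subtree-closed set of regular trees and $t$ a tree. Suppose that every branch has a prefix $u$ such that $t|_u\sim_{\delta(t^u)}f$ for some $f\in F$. Then $t\,E\,s$ for some $s\in\mathrm{Fin}(F)$.
\end{lemma}

\begin{proof}
Call such nodes $u$ good. The nodes without a good prefix form a prefix-closed set containing no branch, which is finite by K\"onig's lemma. A minimal good node is the root or a child of such a node, so there are finitely many minimal good nodes $u_1,\dots,u_k$. They form a maximal antichain, since every branch passes through one of them. Let $f_1,\dots,f_k\in F$ be corresponding trees, and let $s_i$ be $t$ with the subtrees at $u_1,\dots,u_i$ replaced by $f_1,\dots,f_i$. Then $s_0=t$ and $s_k\in\mathrm{Fin}(F)$.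

Fix $i\ge1$ and let $B=(s_{i-1})^{u_i}$. The pair $(B,B)$ arises from $(t^{u_i},t^{u_i})$ by replacing $(t|_{u_j},t|_{u_j})$ by $(f_j,f_j)$ for $j<i$, and these pairs have the same $\mathrm{tp}$ because $\delta(t|_{u_j})=\delta(f_j)$. By (T4), $\delta(B)=\delta(t^{u_i})$. Hence $t|_{u_i}\sim_{\delta(B)}f_i$, so $s_{i-1}=B[t|_{u_i}]$ is $E$-equivalent to $B[f_i]=s_i$. By transitivity, $t\,E\,s_k$.
\end{proof}

\section{Frames}\label{sec:frames}

We now isolate the configuration that generalizes the family $t_X$ of Section~\ref{sec:examples}.

\begin{definition}\label{def:frame}
A \emph{frame} is a tuple $(B,(C_i)_{i\in I})$ of regular contexts, with $I$ nonempty and finite or countably infinite, such that the hole $w_i$ of each $C_i$ is nonempty and, for some $e\in S$ and $b=\delta(B)$,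
\[\delta(C_i)=e\ \text{ for all }i\in I,\qquad e^2=e,\qquad be=b.\]
For a nonempty finite or infinite word $X=X_0X_1\cdots$ over $I$ let $m(X)=C_{X_0}C_{X_1}\cdots$, and for $X,Y\in I^\omega$ let
\[X\sim Y\iff B[m(X)]\,E\,B[m(Y)]\iff q_0\in b\cdot\mathrm{tp}(m(X),m(Y)).\]
The frame is \emph{finite} or \emph{infinite} according to $I$. It is \emph{separated} if $i^\omega\not\sim j^\omega$ for $i\ne j$, \emph{aligned} if all $w_i$ are equal, and \emph{divergent} if the $w_i$ are pairwise incomparable.
\end{definition}

In Example~\ref{ex:types}, $(C_1,(C_1,C_2))$ is a separated aligned frame with $b=e$. In every frame, $\sim$ is an equivalence relation on $I^\omega$, and $X\mapsto B[m(X)]$ induces an injection from $\sim$-classes to $E$-classes. A separated frame remains a separated frame if $I$ is replaced by a nonempty subset, or if each $C_i$ is replaced by a power $C_i^{k_i}$ with $k_i\ge1$, since $e^{k_i}=e$ and $(C_i^{k_i})^\omega=C_i^\omega$. The conditions on $e$ and $b$ say that a common prefix is invisible. For nonempty finite $v$ we have $\delta(m(v))=e^{|v|}=e$, so (T1) gives $b\cdot\mathrm{tp}(m(vX),m(vY))=(be)\cdot\mathrm{tp}(m(X),m(Y))$, and therefore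
\begin{equation}\label{eq:cancel}
vX\sim vY\iff X\sim Y\qquad(v\in I^*,\ X,Y\in I^\omega).
\end{equation}

\begin{proposition}\label{prop:pump}
Suppose that there is no finite subtree-closed set $F$ of regular trees such that every tree is $E$-equivalent to a tree in $\mathrm{Fin}(F)$. Then there is an infinite separated frame.
\end{proposition}

\begin{proof}
We enlarge $F$ greedily. Let $F_0=\emptyset$. Given $F_i$, the set of trees that are not $E$-equivalent to any tree in $\mathrm{Fin}(F_i)$ is regular by Lemma~\ref{lem:fin} and (A2), and nonempty by assumption. By (A3) it contains a regular tree $t_i$. Let $F_{i+1}$ consist of $F_i$ and the subtrees of $t_i$.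

Lemma~\ref{lem:replace} localizes on a branch the reason why $t_i$ is new: there is a branch $p$ with $t_i|_u\not\sim_{\delta(t_i^u)}f$ for all prefixes $u$ of $p$ and all $f\in F_i$. The pair $(t_i|_u,\delta(t_i^u))$ takes finitely many values, because $t_i$ is regular and $S$ is finite. So $p$ has prefixes $u$ and $uw$ with $w\ne\varepsilon$ such that $t_i|_u=t_i|_{uw}$ and $\delta(t_i^u)=\delta(t_i^{uw})$. Call these values $x_i$ and $b_i$, and put $B_i=t_i^u$ and $D=x_i^w$, which are regular contexts. From $x_i|_w=x_i$ we get $x_i=D[x_i]$, hence $x_i=D^k[x_i]$ for all $k$, and $x_i=D^\omega$. From $t_i^{uw}=B_iD$ we get $b_i\,\delta(D)=b_i$. Let $C_i=D^N$ and $e_i=\delta(C_i)=\delta(D)^N$. Then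
\[e_i^2=e_i,\qquad b_ie_i=b_i,\qquad x_i=C_i^\omega\in F_{i+1},\qquad x_i\not\sim_{b_i}f\ \text{ for all }f\in F_i.\]
Choose an infinite set $I$ of indices on which $b_i=b$ and $e_i=e$ are constant, and let $B=B_i$ for some $i\in I$. Then $(B,(C_i)_{i\in I})$ is a frame. For $i<j$ in $I$ we have $x_i\in F_{i+1}\subseteq F_j$, so $x_j\not\sim_bx_i$. As $\delta(x_i)=\pi(e,e,\dots)=\delta(x_j)$ by (T3), this means that $B[x_j]$ and $B[x_i]$ are not $E$-equivalent, so the frame is separated.
\end{proof}

To analyze $\sim$ we must compare $m(X)$ with $m(Y)$. This is possible through (T3) when the holes coincide, and through a different decomposition when they are incomparable. If $w_i$ is a proper prefix of $w_j$, neither applies. Taking powers removes this case.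

\begin{lemma}\label{lem:shapes}
If there is an infinite separated frame, then there is a separated aligned frame with two indices or an infinite separated divergent frame.
\end{lemma}

\begin{proof}
Suppose first that $w_i^\omega=w_j^\omega$ for some $i\ne j$. The holes of $C_i^{|w_j|}$ and $C_j^{|w_i|}$ are prefixes of this branch of the same length, so they are equal.

Otherwise the branches $w_i^\omega$ are pairwise distinct. By compactness of $\{0,1\}^\omega$, a subsequence converges to a branch $p$, and at most one term equals $p$; discard it. The length $\ell_i$ of the longest common prefix of $w_i^\omega$ and $p$ tends to infinity, so after passing to a further subsequence, indexed by $\mathbb N$, we have $\ell_0<\ell_1<\cdots$. Replace each $C_i$ by a power so that $|w_i|>\ell_i$; this does not change $w_i^\omega$. Let $i<j$ and count positions from $0$. At position $\ell_i$ the branch $w_i^\omega$ differs from $p$, while $w_j^\omega$ agrees with $p$ because $\ell_i<\ell_j$. Both $w_i$ and $w_j$ are longer than $\ell_i$, so they differ at that position and are incomparable.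
\end{proof}

\section{Aligned frames}\label{sec:aligned}

\begin{proposition}\label{prop:aligned}
In a separated aligned frame with $I=\{1,2\}$, the relation $\sim$ has $2^{\aleph_0}$ classes.
\end{proposition}

\begin{proof}
The trees $m(X)$ of the frame $(B,(C_1^N,C_2^N))$ are among those of the given frame, so it suffices to treat the former. By (T2), $\tau(C_1^N,C_2^N)=\tau(C_1,C_2)^N$. We may thus assume that $\sigma=\tau(C_1,C_2)$ is idempotent.

We show that $\sim$ treats all mixed pairs alike. Let $(X,Y)$ be mixed. By (T3), $\mathrm{tp}(m(X),m(Y))=\pi(s_0,s_1,\dots)$, where $s_k=\sigma$ if $X_k<Y_k$, and $s_k=e$ if $X_k=Y_k$; here it matters that $\delta(C_1)=\delta(C_2)$. Divide $\mathbb N$ into maximal intervals of positions of the same kind. These intervals are finite and the two kinds alternate, and the product over an interval is $\sigma$ or $e$ by idempotency. So the type is $P=\pi(\sigma,e,\sigma,e,\dots)$ if $X_0<Y_0$, and $\pi(e,\sigma,e,\sigma,\dots)=e\cdot P$ if $X_0=Y_0$. Since $b\cdot(e\cdot P)=b\cdot P$, in both cases $X\sim Y$ if and only if $q_0\in b\cdot P$.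

If $q_0\in b\cdot P$, then $1^\omega\sim(21)^\omega\sim2^\omega$ by (M1), which contradicts separation. So no mixed pair is equivalent, and the words $X^\alpha$ $(\alpha\in\mathbb R)$ of (M2) are pairwise inequivalent.
\end{proof}

\section{Divergent frames}\label{sec:divergent}

\begin{proposition}\label{prop:divergent}
Let $(B,(C_i)_{i\in I})$ be an infinite separated divergent frame. Then there is a finite $J\subseteq I$ such that $\sim$ has $2^{\aleph_0}$ classes on $J^\omega$.
\end{proposition}

In an aligned frame the automaton compares $X$ and $Y$ letter by letter. In a divergent frame it can do so only up to the first difference. From there on, the two words continue in disjoint parts of the tree, and each is compared with a fixed regular tree (Figure~\ref{fig:div}). We first study such comparisons, and we derive two restrictions on $\sim$, Lemmas~\ref{lem:shrink} and~\ref{lem:bound}. A category argument then plays them against each other.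

\subsection*{Comparison with a regular tree}
Regularity of the contexts played no role in Section~\ref{sec:aligned}; now it is essential.

\begin{lemma}\label{lem:unary}
Consider any frame. Let $g$ be a regular tree with set of subtrees $Z$, and for $i\in I$ let $\varphi_i\colon Z\to S\times Z$ be given by $\varphi_i(z)=(\tau(C_i,z^{w_i}),z|_{w_i})$.
\begin{itemize}
\item[(a)] The type $\mathrm{tp}(m(X),g)$ depends only on the sequence $\varphi_{X_0},\varphi_{X_1},\dots$.
\item[(b)] For finite $J\subseteq I$ and $P\subseteq Q$, the sets $\{X\in J^\omega:\mathrm{tp}(m(X),g)=P\}$ and $\{X\in J^\omega:\mathrm{tp}(g,m(X))=P\}$ are effectively $\omega$-regular.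
\end{itemize}
\end{lemma}

\begin{proof}
Cut $g$ along the holes of $m(X)$: put $g_0=g$ and $g_{k+1}=g_k|_{w_{X_k}}$, and let $D_k$ be the context obtained from $g_k$ by deleting the subtree at $w_{X_k}$. Then $g=D_0\cdots D_{k-1}[g_k]$ for all $k$, so $g=D_0D_1\cdots$, and (T3) gives $\mathrm{tp}(m(X),g)=\pi(s_0,s_1,\dots)$ with $s_k=\tau(C_{X_k},D_k)$. As $(s_k,g_{k+1})=\varphi_{X_k}(g_k)$, part (a) follows by induction on $k$. For (b), take the word automaton over $J$ with states $Z\times Q$ and a transition of priority $c$ from $(z,q)$ to $(z|_{w_i},q')$ on the letter $i$ whenever $(q,c,q')\in\tau(C_i,z^{w_i})$. From $(g,q)$ it accepts $X$ if and only if $q\in\pi(s_0,s_1,\dots)$. The first set is a Boolean combination of these languages. For the second, use $\tau(z^{w_i},C_i)$ instead.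
\end{proof}

If $X$ is ultimately periodic, then $m(X)$ is a regular tree. Indeed, a subtree at a node of the branch $w_{X_0}w_{X_1}\cdots$ has the form $m(X_kX_{k+1}\cdots)|_x$ with $x$ a proper prefix of $w_{X_k}$, and $X$ has finitely many suffixes; a subtree at any other node is a subtree of a tree hanging off the path to the hole of $C_i$, for one of the finitely many letters $i$ of $X$.

\begin{lemma}[Shrinking]\label{lem:shrink}
Consider an infinite separated frame, and let $G$ be a $\sim$-class containing an ultimately periodic word. Every infinite $M\subseteq I$ has an infinite subset $M'$ such that $G$ is disjoint from $(M')^\omega$.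
\end{lemma}

\begin{proof}
Let $Y\in G$ be ultimately periodic and apply Lemma~\ref{lem:unary} to $g=m(Y)$. There are finitely many functions $Z\to S\times Z$, so $\varphi_i$ is the same for all $i$ in some infinite $M'\subseteq M$. By (a), $\mathrm{tp}(m(X),g)$ is the same for all $X\in(M')^\omega$. Hence either all $X\in(M')^\omega$ satisfy $X\sim Y$, or none does. The first case would give $i^\omega\sim j^\omega$ for distinct $i,j\in M'$.
\end{proof}

\subsection*{The first difference}
Now let the frame be divergent. For $i\ne j$ let $h_{ij}=C_i|_{w_j}$, a regular tree, and let $V_{ij}$ be the set of nodes extending neither $w_i$ nor $w_j$. Both $C_i$ and $C_j$ label $V_{ij}$. For $P,P'\subseteq Q$ let $\beta_{ij}(P,P')$ be the set of states $q$ for which there is an assignment of states to $V_{ij}\cup\{w_i,w_j\}$ with $q$ at the root, a state of $P$ at $w_i$ and a state of $P'$ at $w_j$, that obeys the transitions for the labels $(C_i(u),C_j(u))$ at all $u\in V_{ij}$ and is accepting on all branches contained in $V_{ij}$. In the pair $(m(iX),m(jY))=(C_i[m(X)],C_j[m(Y)])$, the pair of subtrees at $w_i$ is $(m(X),h_{ji})$, and at $w_j$ it is $(h_{ij},m(Y))$. Cutting and gluing at these two nodes gives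
\begin{equation}\label{eq:div}
iX\sim jY\iff q_0\in b\cdot\beta_{ij}\bigl(\mathrm{tp}(m(X),h_{ji}),\,\mathrm{tp}(h_{ij},m(Y))\bigr)\qquad(i\ne j).
\end{equation}
The map $\beta_{ij}$ is computable in the same way as $\tau$: assign states to the finitely many prefixes of $w_i$ and $w_j$ and their siblings, and test the types of the regular pairs hanging off.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\begin{scope}
\draw (0,0) -- (-2.8,-3.4) -- (2.8,-3.4) -- cycle;
\draw[thick] (0,0) -- (0,-0.9) -- (-0.9,-1.8);
\draw[dashed] (0,-0.9) -- (0.9,-1.8);
\draw[fill=gray!25] (-0.9,-1.8) -- (-1.7,-3.4) -- (-0.1,-3.4) -- cycle;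
\draw (0.9,-1.8) -- (0.1,-3.4) -- (1.7,-3.4) -- cycle;
\node at (-0.9,-3.05) {$m(X)$};
\node at (0.9,-3.05) {$h_{ij}$};
\node at (-0.45,-1.9) {$w_i$};
\node at (0.45,-1.9) {$w_j$};
\node at (0,0.35) {$m(iX)=C_i[m(X)]$};
\end{scope}
\begin{scope}[xshift=6.6cm]
\draw (0,0) -- (-2.8,-3.4) -- (2.8,-3.4) -- cycle;
\draw[thick] (0,0) -- (0,-0.9) -- (0.9,-1.8);
\draw[dashed] (0,-0.9) -- (-0.9,-1.8);
\draw (-0.9,-1.8) -- (-1.7,-3.4) -- (-0.1,-3.4) -- cycle;
\draw[fill=gray!25] (0.9,-1.8) -- (0.1,-3.4) -- (1.7,-3.4) -- cycle;
\node at (-0.9,-3.05) {$h_{ji}$};
\node at (0.9,-3.05) {$m(Y)$};
\node at (-0.45,-1.9) {$w_i$};
\node at (0.45,-1.9) {$w_j$};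
\node at (0,0.35) {$m(jY)=C_j[m(Y)]$};
\end{scope}
\end{tikzpicture}
\caption{Two trees built from contexts $C_i$ and $C_j$ with incomparable holes $w_i$ and $w_j$. An automaton reading both trees in parallel never sees the shaded subtrees $m(X)$ and $m(Y)$ together: below $w_i$ it reads $m(X)$ against the subtree $h_{ji}$ of $C_j$, and below $w_j$ it reads $m(Y)$ against the subtree $h_{ij}$ of $C_i$.}
\label{fig:div}
\end{figure}

Let $K=2^{|Q|}$, and let $[i]$ be the set of words in $I^\omega$ with first letter $i$.

\begin{lemma}[Bound]\label{lem:bound}
In a divergent frame, for $i\ne j$, at most $K$ classes of $\sim$ meet both $[i]$ and $[j]$.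
\end{lemma}

\begin{proof}
In each such class choose words $iX$ and $jY$, and assign to the class the set $\mathrm{tp}(m(X),h_{ji})\subseteq Q$. Suppose that two classes, with words $iX,jY$ and $iX',jY'$, receive the same set. Then $iX\sim jY$ and \eqref{eq:div} give $iX'\sim jY$, so the two classes coincide.
\end{proof}

\begin{lemma}\label{lem:borel}
In a divergent frame, for finite $J\subseteq I$, the relation $\sim$ on $J^\omega$ is effectively $\omega$-regular as a language over $J\times J$. In particular it is a Borel subset of $J^\omega\times J^\omega$.
\end{lemma}

\begin{proof}
Two distinct words have the form $viX$ and $vjY$ with $i\ne j$. By \eqref{eq:cancel} and \eqref{eq:div} they are equivalent if and only if $(X,Y)$ lies in the set $W_{ij}$ of pairs such that $\mathrm{tp}(m(X),h_{ji})=P$ and $\mathrm{tp}(h_{ij},m(Y))=P'$ for some $P,P'$ with $q_0\in b\cdot\beta_{ij}(P,P')$. The set $W_{ij}$ is effectively $\omega$-regular by Lemma~\ref{lem:unary}(b) and (A4). A B\"uchi automaton for $\sim$ stays in an accepting state while reading letters $(k,k)$, and on the first letter $(i,j)$ with $i\ne j$ it passes to the initial state of an automaton for $W_{ij}$.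
\end{proof}

\begin{remark}\label{rem:why}
The following equivalence relations on words satisfy \eqref{eq:cancel}, make the constant words pairwise inequivalent, and have countably many classes. They show what each ingredient has to exclude. First, on $I^\omega$ with $I$ countably infinite, relate two words if both end in $i^\omega$ for the same $i$ or neither is eventually constant. Every class meets every $[i]$, which violates the bound. Second, relate two words if they are equal or neither is eventually constant. Only one class meets both $[i]$ and $[j]$, so the bound holds, but this class contains $(ij)^\omega$ and meets $M^\omega$ whenever $|M|\ge2$, which violates shrinking. Third, on $\{1,2\}^\omega$ relate two words if both or neither end in $1^\omega$. There are two classes, so the bound holds; here shrinking is void, because it needs infinitely many letters.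
\end{remark}

\subsection*{Generic classes}
The plan is to find $K+1$ distinct classes that meet the same sets $[i]$ and $[j]$. Shrinking will make classes distinct, but $i$ and $j$ are known only after the last shrinking step. We therefore need, for each infinite $M\subseteq I$, a class that meets $[i]$ for \emph{every} $i\in M$. Comeager classes supply this for finite alphabets, and the bound allows us to pass to the limit.

\begin{proof}[Proof of Proposition~\ref{prop:divergent}]
Assume that $\sim$ has fewer than $2^{\aleph_0}$ classes on $J^\omega$ for every finite $J\subseteq I$.

\emph{Step 1: for each finite $J\subseteq I$ with $|J|\ge2$ there is a class $\gamma(J)\subseteq I^\omega$ of $\sim$ such that $\gamma(J)\cap J^\omega$ is comeager in $J^\omega$.} By Lemma~\ref{lem:borel}, $\sim$ is Borel on $J^\omega$. By the assumption and the theorems of Kuratowski--Ulam and Mycielski, some class $\mathcal E$ of $\sim$ on $J^\omega$ is not meager. It is a section of a Borel set, hence Borel, hence comeager in a cylinder $vJ^\omega$. The map $X\mapsto vX$ is a homeomorphism from $J^\omega$ onto $vJ^\omega$, so $\{X\in J^\omega:vX\in\mathcal E\}$ is comeager in $J^\omega$. By \eqref{eq:cancel}, the words of this set are pairwise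 equivalent. Let $\gamma(J)$ be the class containing them. Since comeager sets are dense, $\gamma(J)$ meets $iJ^\omega$ for every $i\in J$.

\emph{Step 2: $\gamma(J)$ contains an ultimately periodic word.} The class itself is defined with a parameter, but divergence reduces the parameter to a finite piece of information. Take $i\ne j$ in $J$ and a word $jY\in\gamma(J)$. The set $\{X\in J^\omega:iX\sim jY\}$ is nonempty, since $\gamma(J)$ meets $iJ^\omega$. By \eqref{eq:div} with $Y$ fixed, it is a union of sets $\{X\in J^\omega:\mathrm{tp}(m(X),h_{ji})=P\}$, so it is $\omega$-regular by Lemma~\ref{lem:unary}(b). By (A4) it contains a word $uv^\omega$, and $iuv^\omega\in\gamma(J)$.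

\emph{Step 3: for each infinite $M\subseteq I$ there is a class $O_M$ that contains an ultimately periodic word and meets $iM^\omega$ for every $i\in M$.} Enumerate $M=\{i_0,i_1,\dots\}$ and let $J_n=\{i_0,\dots,i_n\}$ for $n\ge1$. Each $\gamma(J_n)$ meets $[i_0]$ and $[i_1]$, so by Lemma~\ref{lem:bound} there are at most $K$ different classes among them. Let $O_M$ be one that equals $\gamma(J_n)$ for infinitely many $n$. Every $i\in M$ belongs to $J_n$ for such an $n$, and then $O_M$ meets $iJ_n^\omega\subseteq iM^\omega$.

\emph{Step 4: contradiction.} Let $M_0=I$. By Lemma~\ref{lem:shrink}, choose infinite sets $M_0\supseteq M_1\supseteq\dots\supseteq M_K$ such that $O_{M_n}$ is disjoint from $M_{n+1}^\omega$ for $n<K$. For $n<n'\le K$, the class $O_{M_{n'}}$ meets $M_{n'}^\omega\subseteq M_{n+1}^\omega$, so $O_{M_n}\ne O_{M_{n'}}$. Pick $i\ne j$ in $M_K$. They belong to every $M_n$, so the $K+1$ distinct classes $O_{M_0},\dots,O_{M_K}$ all meet $[i]$ and $[j]$. This contradicts Lemma~\ref{lem:bound}.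
\end{proof}

\begin{corollary}\label{cor:finite}
Under the hypothesis of Proposition~\ref{prop:pump}, there is a finite frame, aligned or divergent, for which $\sim$ has $2^{\aleph_0}$ classes.
\end{corollary}

\begin{proof}
Combine Proposition~\ref{prop:pump} and Lemma~\ref{lem:shapes} with Proposition~\ref{prop:aligned} or Proposition~\ref{prop:divergent}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rep}]
If no $F$ as in the theorem exists, Corollary~\ref{cor:finite} gives a frame with $2^{\aleph_0}$ classes of $\sim$, and these inject into the classes of $E$.
\end{proof}

\section{The dichotomy and the algorithm}\label{sec:eff}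

\begin{proof}[Proof of Theorem~\ref{thm:eff}]
Let $E$ be the relation \eqref{eq:E}, and compute a parity automaton $\mathcal A$ for it; types and frames refer to $\mathcal A$.

\emph{Equivalences.} (i) implies (ii) because $\aleph_0<2^{\aleph_0}$. If (ii) holds, $E$ has fewer than $2^{\aleph_0}$ classes, and the set $F$ from Theorem~\ref{thm:rep} satisfies (iii), since every $\approx$-class is an $E$-class. (iii) implies (i) because $\mathrm{Fin}(F)$ is countable. There are at most $2^{\aleph_0}$ trees, so $L/{\approx}$ is countable or of size exactly $2^{\aleph_0}$. In the countable case every class contains some $s\in\mathrm{Fin}(F)$, which is regular by Lemma~\ref{lem:fin}. Then $\{s\}$ is a regular language, and so is the class $\{t:t\approx s\}$ by (A2).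

\emph{Decidability.} Each of the two cases has a finite certificate that can be checked, and we search for both in parallel.

Procedure 1 enumerates the finite subtree-closed sets $F$ of regular trees and tests whether the set of $t\in L$ that are not $\approx$-equivalent to any tree in $\mathrm{Fin}(F)$ is empty. This set is effectively regular by Lemma~\ref{lem:fin} and (A2), so the test is decidable by (A3). The procedure halts when a test succeeds. By the equivalence of (i) and (iii), this happens if and only if $L/{\approx}$ is countable, and then Lemma~\ref{lem:transfer} computes a finite-tree-automatic presentation.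

Procedure 2 enumerates the finite frames $(B,(C_i)_{i\in J})$ that are aligned or divergent. This is possible because regular contexts are finite objects and $\delta$ is computable on them. For each such frame, $\sim$ is effectively $\omega$-regular over $J\times J$. In the divergent case this is Lemma~\ref{lem:borel}. In the aligned case, (T3) gives
\[X\sim Y\iff q_0\in b\cdot\pi\bigl(\tau(C_{X_0},C_{Y_0}),\tau(C_{X_1},C_{Y_1}),\dots\bigr),\]
which is checked by the word automaton with state set $Q$, initial states $q$ with $q_0\in b\cdot\{q\}$, and a transition of priority $c$ from $q$ to $q'$ on $(i,j)$ whenever $(q,c,q')\in\tau(C_i,C_j)$. Thus the domain $J^\omega$, the equivalence $\sim$ and the unary relation $J^\omega$ form a presentation over $\omega$-words, and by (K3) we can decide whether $J^\omega/{\sim}$ is countable. The procedure halts when it finds a frame for which the quotient is uncountable.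

If Procedure 2 halts, $E$ has uncountably many classes, so $L/{\approx}$ is uncountable. Conversely, let $L/{\approx}$ be uncountable. Then $E$ has uncountably many classes, so no countable set $\mathrm{Fin}(F)$ meets them all, and Corollary~\ref{cor:finite} provides a frame on which Procedure 2 halts. Exactly one of the two procedures halts, which decides countability.
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Automata-based presentations of infinite structures},
\texttt{http://www.cs.ox.ac.uk/people/vince.barany/BGRsurvey.pdf}.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.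

\end{thebibliography}
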